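# An extraspecial group that breaks the modular law for Fitting classes

All groups in these notes are finite and soluble. We write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy=x^{-1}x^y$, and $X'$ is the derived subgroup of $X$. For subgroups, $[X,Y]$ is generated by all $[x,y]$, and $[X,Y,Z]=[[X,Y],Z]$. For a single element $y$, $[X,y]$ is generated by the $[x,y]$ with $x\in X$.

## 1. Three operators on $\mathbb F_{s^{2r}}$ and the group $H$

**The primes.** Fix primes $r,\ell,s$ such that

(P) $r$ is odd, $s\equiv 1\pmod r$, and $s$ has order exactly $2r$ modulo $\ell^2$.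

An example to keep in mind is $(r,\ell,s)=(3,7,19)$: we have $19\equiv1\pmod 3$, and modulo $49$ we get $19^2=361\equiv18$ and $19^3\equiv18\cdot19=342\equiv-1$, so $19$ has order $6$.

We draw the consequences of (P) that will be used. First, $\ell\ne2$, since units modulo $4$ have order at most $2$. Next, $\ell\neq r$: as $s\equiv1\pmod r$, the order of $s$ modulo $r^2$ divides $r$. The kernel of $(\mathbb Z/\ell^2)^*\to(\mathbb Z/\ell)^*$ is an $\ell$-group and $2r$ is prime to $\ell$, so $\langle s\rangle$ meets the kernel trivially; hence $s$ has order $2r$ modulo $\ell$ as well. So $2r\mid \ell-1$. As $(\mathbb Z/\ell^2)^*$ is cyclic, its only element of order $2$ is $-1$, so $s^r\equiv-1\pmod{\ell^2}$. Finally $s\ne\ell$ because $s$ is a unit modulo $\ell$, and $s\equiv 1\pmod r$ excludes $s=r$ and $s=2$. So $r,\ell,s$ are three distinct odd primes.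

**A symplectic form.** Let $q=s^{2r}$ and let $U=\mathbb F_q$, regarded as a vector space of dimension $2r$ over $\mathbb F_s$. Choose $\gamma\in\mathbb F_{s^2}^*$ with $\gamma^s=-\gamma$ (a square root of a non-square of $\mathbb F_s$). Since $r$ is odd, $\gamma^{s^r}=-\gamma$; also $\gamma^{s^2}=\gamma$. Put
$$f(u,v)=\mathrm{Tr}_{\mathbb F_q/\mathbb F_s}\bigl(\gamma\,u\,v^{s^r}\bigr).$$
This is $\mathbb F_s$-bilinear. It is nondegenerate: if $v\ne0$ and $f(u,v)=0$ for all $u$, the trace would vanish on all of $\mathbb F_q$. The trace does not change when its argument is raised to the power $s^r$, so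
$$f(v,u)=\mathrm{Tr}\bigl((\gamma v u^{s^r})^{s^r}\bigr)=\mathrm{Tr}\bigl(-\gamma\, v^{s^r}u\bigr)=-f(u,v),$$
and $f$ is symplectic because $s$ is odd.

**The extraspecial group.** Let $\mathbf D=U\times\mathbb F_s$ with $(u,a)(v,b)=(u+v,\;a+b+\tfrac12f(u,v))$. This is a group, with $(u,a)^{-1}=(-u,-a)$. Comparing $xy$ with $yx$ gives $[(u,a),(v,b)]=(0,f(u,v))$. Recall that an $s$-group is *extraspecial* if its center, its derived subgroup and its Frattini subgroup coincide and have order $s$. Here $(u,a)$ is central exactly when $f(u,\cdot)=0$, i.e. $u=0$. So $Z(\mathbf D)=\mathbf D'=\{(0,a)\}$, and this is $\Phi(\mathbf D)$ since $\mathbf D/Z(\mathbf D)\cong U$ is elementary abelian. Thus $\mathbf D$ is extraspecial of order $s^{1+2r}$. If $g\in GL_{\mathbb F_s}(U)$ satisfies $f(gu,gv)=\mu f(u,v)$ with $\mu\in\mathbb F_s^*$, then $(u,a)\mapsto(gu,\mu a)$ is an automorphism of $\mathbf D$, and the assignment is multiplicative in $g$.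

**The operators.** We use three kinds.

* $C_1<C_2$ are the subgroups of orders $\ell,\ell^2$ of $\mathbb F_q^*$, acting by multiplication. They exist because $\ell^2\mid s^r+1$. For the same reason $c\,c^{s^r}=1$ for $c\in C_2$, so $f(cu,cv)=f(u,v)$ and $\mu=1$.
* $t:u\mapsto u^{s^2}$ has order $r$. As $\gamma^{s^2}=\gamma$, $f(tu,tv)=\mathrm{Tr}((\gamma uv^{s^r})^{s^2})=f(u,v)$, so $\mu=1$. As maps, $tct^{-1}=c^{s^2}$ for $c\in C_2$.
* $z:u\mapsto\omega u$, where $\omega\in\mathbb F_s^*$ has order $r$ (here $r\mid s-1$ is used). Then $f(zu,zv)=\omega^2f(u,v)$, so $\mu=\omega^2\ne1$. The operator $z$ commutes with $C_2$ and with $t$.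

A product $ct^j$ with $c\in C_2$ is $\mathbb F_q$-linear only if $t^j=1$, and $C_2\cap\langle z\rangle=1$; so inside $GL_{\mathbb F_s}(U)$ these operators generate $(C_2\rtimes\langle t\rangle)\times\langle z\rangle$. Put
$$H=\mathbf D\rtimes\bigl((C_2\rtimes\langle t\rangle)\times\langle z\rangle\bigr),\qquad L=\mathbf DC_1,\qquad E=\mathbf DC_2,\qquad J=L\langle t,z\rangle,$$
where $hdh^{-1}=h(d)$ for $d\in\mathbf D$ and $h$ in the complement. Since $C_1$ and $C_2$ are normal in the complement, $L,E\trianglelefteq H$; both are $r'$-groups. In the example, $|L|=7\cdot19^7$, $|E|=7^2\cdot19^7$, $|H|=3^2\cdot7^2\cdot19^7$, and one may take $\omega=7$, $\omega^2=11$ in $\mathbb F_{19}$.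

**The normal subgroups that matter.** Three facts about $H$ drive everything.

* $H/E\cong\langle t\rangle\times\langle z\rangle$ is abelian, so $E\langle t\rangle,E\langle tz\rangle\trianglelefteq H$, and $H=E\langle t\rangle\cdot E\langle tz\rangle$.
* $z$ commutes with $C_2$ and $t$, so $L\langle z\rangle/L$ is central in $H/L$ and $L\langle z\rangle\trianglelefteq H$.
* $J/L$ is abelian, so $L\langle z\rangle,L\langle tz\rangle,L\langle t\rangle\trianglelefteq J$, and $J=L\langle z\rangle\cdot L\langle tz\rangle$.

By contrast $L\langle t\rangle$ is not normal in $H$: for a generator $c$ of $C_2$ we have $ctc^{-1}=c^{1-s^2}t$, and $c^{1-s^2}$ has order $\ell^2$ because $\ell\nmid s^2-1$. So one cannot descend directly from $E\langle t\rangle$ to $L\langle t\rangle$ through normal subgroups of $H$ in the way one descends from $E\langle z\rangle$ to $L\langle z\rangle$. But there is a detour: from $E\langle t\rangle$ and $E\langle tz\rangle$ go up to $H$, down to $L\langle z\rangle$, up to $J$ with the help of $L\langle tz\rangle$, and down to $L\langle t\rangle$. Every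 move is a normal product or a passage to a normal subgroup. We record this for later:
$$\text{a class closed under normal subgroups and normal products that contains } E\langle t\rangle,\,E\langle tz\rangle,\,L\langle tz\rangle \text{ contains } L\langle t\rangle.\tag{1}$$

## 2. Fitting classes, joins and the modular law

The detour is made for the following question.

**Definition.** A nonempty class $\mathfrak F$ of groups is a *Fitting class* if it is closed under isomorphisms, under taking normal subgroups, and under products of normal $\mathfrak F$-subgroups: if $N_1,N_2\trianglelefteq G$ and $N_1,N_2\in\mathfrak F$, then $N_1N_2\in\mathfrak F$.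

For a set $\pi$ of primes the soluble $\pi$-groups form a Fitting class $\mathfrak S_\pi$, and so do the nilpotent groups. The abelian groups do not: the dihedral group of order $8$ is the product of its two normal Klein four-subgroups.

An intersection of Fitting classes is a Fitting class. So the Fitting classes of finite soluble groups, ordered by inclusion, form a lattice with meet $\mathfrak X\cap\mathfrak Y$, and with join $\mathfrak X\vee\mathfrak Y$ equal to the smallest Fitting class containing $\mathfrak X\cup\mathfrak Y$. A lattice is *modular* if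
$$\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)=(\mathfrak X\vee\mathfrak Y)\cap\mathfrak F\qquad\text{whenever }\mathfrak X\subseteq\mathfrak F.\tag{2}$$
The inclusion $\subseteq$ always holds, because $\mathfrak X$ and $\mathfrak Y\cap\mathfrak F$ lie in both classes on the right.

The question, taken from the paper "Finite π-groups with normal injectors", is whether the lattice of all Fitting classes of finite soluble groups is modular. For a smaller lattice there is Lausch's theorem: the lattice of all solvable *normal* Fitting classes is modular. Here a subgroup $V$ of $G$ is an $\mathfrak F$-*injector* of $G$ if $V\cap S$ is a maximal $\mathfrak F$-subgroup of $S$ for every subnormal $S\le G$, and $\mathfrak F\ne(1)$ is *normal* if in every finite soluble group the $\mathfrak F$-injectors constitute a normal subgroup. For instance, $\mathfrak S_{\{2\}}$ is not normal: its injectors in $S_3$ are the subgroups of order $2$. The class of all soluble groups is normal, since the injector of $G$ is $G$. Lausch's theorem is not used below. For the whole lattice the answer is no.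

**Theorem 1.** There are Fitting classes $\mathfrak X\subseteq\mathfrak F$ and $\mathfrak Y$ of finite soluble groups and a group $G\in(\mathfrak X\vee\mathfrak Y)\cap\mathfrak F$ such that $\mathfrak Y\cap\mathfrak F\subseteq\mathfrak X$ and $G\notin\mathfrak X=\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)$. In particular, the lattice of all Fitting classes of finite soluble groups is not modular.

**Cases in which (2) holds.** Let us test (2) by hand to see what a counterexample must avoid. If $\mathfrak Y\subseteq\mathfrak F$, both sides are $\mathfrak X\vee\mathfrak Y$. If $\mathfrak F\subseteq\mathfrak Y$, both are $\mathfrak F$. If $\mathfrak X\subseteq\mathfrak Y$, both are $\mathfrak Y\cap\mathfrak F$. So $\mathfrak Y$ must be incomparable with $\mathfrak X$ and with $\mathfrak F$.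

Next take $\mathfrak X=\mathfrak S_{\{p\}}$, $\mathfrak Y=\mathfrak S_{\{p'\}}$ for two different primes $p,p'$. The join is the class of nilpotent $\{p,p'\}$-groups: these form a Fitting class, and each is $P\times Q$ with $P\in\mathfrak X$, $Q\in\mathfrak Y$. If $P\times Q\in\mathfrak F$, then $Q\in\mathfrak Y\cap\mathfrak F$ as a normal subgroup, so $P\times Q\in\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)$ and (2) holds. The same argument gives more: *if every group in $\mathfrak X\vee\mathfrak Y$ has the form $XY$ with $X,Y$ normal, $X\in\mathfrak X$, $Y\in\mathfrak Y$, then (2) holds for all $\mathfrak F\supseteq\mathfrak X$.*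

So a counterexample needs a group in the join which is not such a product. Passing to normal subgroups produces candidates. In $S_3\times S_3$ let $V=C_3\times C_3$ be the Sylow $3$-subgroup and let $t_1,t_2$ be involutions of the two factors. The diagonal subgroup $N=V\langle t_1t_2\rangle$ is normal of index $2$. It meets the two factors only in their subgroups of order $3$, so it is not the product of its intersections with them. The detour of Section 1 is of this kind: in $H/E$ the line $\langle z\rangle$ is "diagonal" to $\langle t\rangle$ and $\langle tz\rangle$, and in $J/L$ the line $\langle t\rangle$ is diagonal to $\langle z\rangle$ and $\langle tz\rangle$.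

## 3. What the three classes must satisfy, and where scalars interfere

By (1), Theorem 1 follows with $G=L\langle t\rangle$ if we find Fitting classes $\mathfrak X\subseteq\mathfrak F$ and $\mathfrak Y$ with
$$E\langle t\rangle\in\mathfrak X,\qquad E\langle tz\rangle,\,L\langle tz\rangle\in\mathfrak Y,\qquad L\langle t\rangle\in\mathfrak F\setminus\mathfrak X,\qquad \mathfrak Y\cap\mathfrak F\subseteq\mathfrak X.\tag{3}$$

The first thing to try is to take the smallest Fitting classes that contain the required groups. Then one must show that $L\langle t\rangle$ is *not* in the class generated by $E\langle t\rangle$, and bound an intersection of two generated classes from above. The definition of a generated class tells us how to put groups in and gives no means of keeping groups out. So we want classes defined by an explicit condition, for which the closure properties are theorems.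

An explicit condition suggests itself. In each group $M$ of (3), $O^r(M)$, the smallest normal subgroup whose quotient is an $r$-group, is $L$ or $E$, and $M$ acts on it with one $r$-step on top of the inner automorphisms. To allow products, ask that $O^r(M)$ be a product of pairwise commuting normal subgroups $A\cong L$ or $E$ of $M$, with $|M:AC_M(A)|=r$ for each of them. For a general group $W$ impose this on the subgroup $O^{r'}(W)$ generated by the $r$-elements.

This fails at one definite point. Both $E\langle t\rangle$ and $E\langle tz\rangle$ satisfy the condition (this is checked in Section 8), but their normal product $H$ does not. Indeed $C_H(E)\le E$: if $ex$ centralizes $E$ with $e\in E$, $x\in\langle t,z\rangle$, then $x$ acts on $U$ as an element of $C_2$, and having $r$-power order it is trivial. So $|H:EC_H(E)|=r^2$. It does not help to drop the index condition. Then $H$ would be in the class, hence so would $L\langle z\rangle\trianglelefteq H$. But $\mathbf D\langle z\rangle$ is normal in $L\langle z\rangle$ with $\ell$-quotient, and the subgroup generated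 by the $r$-elements contains $z$ and $[\mathbf D,z]$. The latter is all of $\mathbf D$, because $\omega-1$ is invertible on $\mathbf D/\Phi(\mathbf D)$. So $O^{r'}(L\langle z\rangle)=\mathbf D\langle z\rangle$, and $O^r$ of this is $\mathbf D$, whose order is not divisible by $\ell$: it is not a product of copies of $L$ and $E$.

The trouble is the scalar $z$, which appears when two $r$-steps of different kinds are multiplied. How can one tell the kinds apart? Let $g$ act on $A\in\{L,E\}$ and record two numbers: the power $\alpha(g)\in\mathbb F_\ell^*$ to which $g$ raises elements of the subgroup of order $\ell$ of $A/O_s(A)$, and the power $\beta(g)\in\mathbb F_s^*$ to which it raises elements of $Z(A)$. With $\kappa=s^2\bmod\ell$,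
$$(\alpha,\beta)(t)=(\kappa,1),\qquad(\alpha,\beta)(z)=(1,\omega^2),\qquad(\alpha,\beta)(tz)=(\kappa,\omega^2).$$
So $\alpha$ does not see the scalar, and $\beta$ does, because a scalar $\varepsilon$ multiplies commutators by $\varepsilon^2$. If we fix a homomorphism $\theta$ and demand $\beta=\theta\circ\alpha$, scalars of order $r$ are excluded, and $t$ and $tz$ satisfy the demand for two *different* $\theta$. That is the extra condition. Within one class there will be no scalars; in the join of two such classes the scalar $z$ appears, and $z$ carries us from $E$ to $L$. The class $\mathfrak X$ will be the part of $\mathfrak F$ in which only $E$ occurs.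

The work is to prove that this gives Fitting classes. The following textbook facts are used freely.

* For a set $\pi$ of primes, $O^\pi(G)$ is the smallest normal subgroup with $\pi$-quotient; for a single prime $r$ we write $O^r$, and $r'$ is the set of primes other than $r$. So $O^{r'}(G)$ is generated by the $r$-elements of $G$. If $X\le G$ then $O^\pi(X)\le O^\pi(G)$, since $X/(X\cap O^\pi(G))$ is a $\pi$-group. If $\varphi$ is a homomorphism on $G$, then $O^\pi(\varphi(G))=\varphi(O^\pi(G))$.
* If $G=N_1N_2$ with $N_i\trianglelefteq G$, then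
$$O^\pi(G)=O^\pi(N_1)O^\pi(N_2).\tag{4}$$
Indeed the right side is normal in $G$, and its quotient is the product of the images of $N_1,N_2$, two normal $\pi$-groups; this gives $\subseteq$. The other inclusion is the previous item.
* $[X,Y]$ is normalized by $X$ and $Y$. Likewise $[X,y]$ is normalized by $X$, because $[ab,y]=[a,y]^b[b,y]$; and if $y$ normalizes $X$, by $y$. The three subgroups lemma: $[X,Y,Z]=1=[Z,X,Y]$ implies $[Y,Z,X]=1$.
* An automorphism of an $s$-group $P$ of order prime to $s$ that is trivial on $P/\Phi(P)$ is trivial.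
* If $V$ is a direct sum of pairwise non-isomorphic irreducible modules $V_i$, every submodule is the sum of some of the $V_i$. In a completely reducible module $V$ the homogeneous component of an irreducible type is the sum of all submodules of that type; if $V=\bigoplus V_i$ with arbitrary submodules $V_i$, it is the direct sum of its intersections with the $V_i$.

## 4. The structure of $L$ and $E$

Only a few properties of $L$ and $E$ are needed, and we collect them here. Let $A\cong L$ or $E$, $D=O_s(A)$, let $A_1/D$ be the subgroup of order $\ell$ of $A/D$, and let $U_A=D/Z(D)$. Under an isomorphism with $L$ or $E$, $D$ corresponds to $\mathbf D$ (a normal $s$-subgroup with $\ell$-quotient), and $U_A$ to $U$.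

**Lemma 1.**

(a) $D=A'$ is extraspecial of order $s^{1+2r}$, $A/D$ is cyclic of order $\ell$ or $\ell^2$, $[D,A]=D$, $Z(A)=Z(D)=C_A(D)$ has order $s$, $C_A(U_A)=D$, $A=O^s(A)$. Hence every homomorphism $A\to Z(A)$ is trivial. Moreover:

(∗) if $x$ normalizes $A$ (in some group) and $[A,x]\le Z(A)$, then $[A,x]=1$.

(b) $A_1$ is irreducible on $U_A$. If $R\trianglelefteq A$, then $R\le Z(A)$ or $D\le R$.

(c) Let a group $W$ act on $A$ by automorphisms. The subring $F$ of $\mathrm{End}(U_A)$ generated by the image of $A_1$ is a field of order $q$, $U_A$ is one-dimensional over $F$, and the image of $W$ in $GL(U_A)$ lies in $\Gamma L_1(F)=F^*\rtimes\mathrm{Gal}(F/\mathbb F_s)$, with $\mathrm{Gal}(F/\mathbb F_s)\cong C_{2r}$.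

(d) An automorphism of $A$ of $r$-power order which is trivial on $U_A$ is trivial.

(e) If an automorphism $x$ of $A$ of $r$-power order is nontrivial on $A/D$, then it induces (by conjugation) an automorphism of order $r$ of $F$, and $[T,x]=T$ for every $\ell$-subgroup $T\le F^*$.

**Proof of (a).** This part lists the commutator facts. Elements $c\neq1$ of $C_2$ act on $U=\mathbb F_q$ by multiplication, so $c-1$ is invertible on $U$. Hence $C_A(U_A)=D$ and $[U_A,A]=U_A$. The latter says $[D,A]\Phi(D)=D$, so $[D,A]=D$. As $A/D$ is abelian, $A'\le D=[D,A]\le A'$. Next, $C_A(D)\le C_A(U_A)=D$, so $C_A(D)=Z(D)$. Since $\mu=1$ on $C_2$, $A$ centralizes $Z(D)$; so $Z(D)\le Z(A)\le C_A(D)=Z(D)$. A nontrivial $s$-quotient of $A$ would give a nontrivial abelian $s$-quotient, but $A/A'$ is an $\ell$-group; so $A=O^s(A)$, and homomorphisms into the $s$-group $Z(A)$ are trivial. For (∗): $[ab,x]=[a,x]^b[b,x]=[a,x][b,x]$, since $[a,x]$ is central in $A$. So $a\mapsto[a,x]$ is a homomorphism $A\to Z(A)$, hence trivial.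

**Proof of (b).** The purpose is to know all possible intersections of $A$ with a normal subgroup. As $s$ has order $2r$ modulo $\ell$, the smallest field over $\mathbb F_s$ containing $C_1$ is $\mathbb F_q$, so $\mathbb F_s[C_1]=\mathbb F_q$ and $C_1$ is irreducible on $U$. Let $R\trianglelefteq A$. If $R\cap D\not\le Z(D)$, then irreducibility gives $(R\cap D)Z(D)=D$, so $R\ge[R\cap D,D]=[D,D]=Z(D)$ and then $R\ge D$. If $R\cap D\le Z(D)$, then $[R,D]\le R\cap D\le Z(D)$, so $R\le C_A(U_A)=D$ and $R=R\cap D\le Z(D)=Z(A)$.

**Proof of (c).** This part locates all outer actions in one small group. By construction $F$ is $\mathbb F_s[C_1]=\mathbb F_q$ acting on $U=\mathbb F_q$ by multiplication, so $F$ is a field of order $q$ and $\dim_FU_A=1$. The subgroup $A_1$ is characteristic in $A$. If $w\in W$ has image $\bar w$ in $GL(U_A)$, then $w(a)$ acts on $U_A$ as $\bar w\bar a\bar w^{-1}$; so $\bar w$ normalizes the image of $A_1$ and therefore $F$. Hence $\bar w c\bar w^{-1}=\sigma(c)$ for $c\in F$ with some $\sigma\in\mathrm{Aut}(F)=\mathrm{Gal}(F/\mathbb F_s)$, i.e. $\bar w$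 is $F$-semilinear.

**Proof of (d).** This part says that $r$-automorphisms are determined by their action on $U_A$. Let $\rho$ be such an automorphism; work in $A\rtimes\langle\rho\rangle$. It is trivial on $D/\Phi(D)$ and has order prime to $s$, so it is trivial on $D$. Then $[D,A,\rho]\le[D,\rho]=1$ and $[\rho,D,A]=1$, and the three subgroups lemma gives $[A,\rho,D]=1$. So $[A,\rho]\le C_A(D)=Z(A)$ and $[A,\rho]=1$ by (∗).

**Proof of (e).** This part says that an $r$-element seen by $A/D$ moves all $\ell$-elements of $F^*$. The group $A/D$ acts faithfully on $U_A$. Its image is abelian, so it commutes with the image of $A_1$ and with $F$; hence it is $F$-linear and lies in $GL_1(F)=F^*$. If the image of $x$ were in the abelian group $F^*$, then $x$ would be trivial on $A/D$. So $x$ has a nontrivial image in $\mathrm{Gal}(F/\mathbb F_s)\cong C_{2r}$, of $r$-power order, hence of order $r$. So $x$ acts on $F$ as $c\mapsto c^{s^{2j}}$ with $r\nmid j$, and $x^{-1}$ acts in the same form. As $s$ has order $2r$ modulo $\ell$, $s^{2j}\not\equiv1\pmod\ell$. Therefore $c\mapsto c^{-1}c^{s^{2j}}$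 is bijective on the $\ell$-group $T$, and $[T,x]=T$. $\square$

## 5. Admissible groups and their components

If $A\cong L$ or $E$ is normal in $M$, let $\alpha_A:M\to\mathbb F_\ell^*$ and $\beta_A:M\to\mathbb F_s^*$ be the homomorphisms describing the action $a\mapsto gag^{-1}$ on the groups $A_1/D$ and $Z(A)$ of prime order: $g$ raises elements to the power $\alpha_A(g)$, respectively $\beta_A(g)$. Both are trivial on $AC_M(A)$, since $A/D$ is abelian and $Z(A)$ is central in $A$. Let $\Xi\le\mathbb F_\ell^*$ be the subgroup of order $r$, and let $\theta:\Xi\to\mathbb F_s^*$ be a homomorphism.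

**Definition.** $M$ is *$\theta$-admissible* if $M=O^{r'}(M)$ and there is a finite (possibly empty) set $\mathcal A$ of normal subgroups of $M$ such that

* (A1) each $A\in\mathcal A$ is isomorphic to $L$ or $E$;
* (A2) distinct members of $\mathcal A$ commute elementwise;
* (A3) $O^r(M)=\prod_{A\in\mathcal A}A$;
* (A4) $|M:AC_M(A)|=r$ for $A\in\mathcal A$ (so $\alpha_A(M)\le\Xi$);
* (A5) $\beta_A=\theta\circ\alpha_A$ for $A\in\mathcal A$.

For trivial $\theta$, the group $(E\times E)\langle(t,t)\rangle\le E\langle t\rangle\times E\langle t\rangle$ is an example with $|\mathcal A|=2$. By the computation of Section 8, $[E,t]=E$; so the $r$-elements generate the whole group, and $O^r$ is $E\times E$. For $A=E\times1$ the subgroup $AC_M(A)$ contains $E\times E$ and is not everything, so it has index $r$; and $\beta_A=1$. Every $r$-group is admissible with $\mathcal A=\emptyset$. The subgroup $O^{r'}(E)$ is trivial, hence admissible, although $E$ itself is not.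

If $M$ is $\theta$-admissible, $K=O^r(M)$ is an $r'$-group, being a product of normal $r'$-subgroups, and $M/K$ is an $r$-group. So $K$ is the normal Hall $r'$-subgroup of $M$ and contains all $r'$-subgroups of $M$. An element $\prod_{B}a_B$ of $K$ (with $a_B\in B$) acts by conjugation on $A\in\mathcal A$, and on $U_A$, as $a_A$ does.

**Lemma 2.** Let $M$ be $\theta$-admissible, $K=O^r(M)$, $S\in\mathrm{Syl}_r(M)$. Write $D_A=O_s(A)$.

(a) $K=[K,S]$, and $A=[A,S]$ for $A\in\mathcal A$. Some element of $S$ is nontrivial on $A/D_A$, and $\alpha_A(M)=\Xi$.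

(b) $K'=\prod D_A=O_s(K)$, $K/K'$ is an $\ell$-group, $C_K(K')=Z(K')=Z(K)=\prod Z(D_A)$, and $K'/Z(K')=\bigoplus_AU_A$, where $U_A$ is identified with the image of $D_A$. The $U_A$ are pairwise non-isomorphic irreducible $K$-modules, and $B\in\mathcal A\setminus\{A\}$ acts trivially on $U_A$. For $A\in\mathcal A$: $C_K(\bigoplus_{B\ne A}U_B)=A\prod_{B\ne A}D_B$, and $O^s$ of this group is $A$.

(c) $\mathcal A$ is uniquely determined by $M$. We write $\mathcal A=\mathrm{Comp}(M)$; it is permuted by $\mathrm{Aut}(M)$.

**Proof of (a).** We show that the $r$-elements act on every component without leaving a part of it untouched. The subgroup $[K,S]$ is normal in $KS=M$, and $M/[K,S]$ is the direct product of the $r'$-group $K/[K,S]$ and an $r$-group. So $M$ has $K/[K,S]$ as a quotient, and $O^{r'}(M)=M$ forces $K=[K,S]$. Since $S$ normalizes the commuting factors, $[\prod a_A,x]=\prod[a_A,x]$ for $x\in S$, so $K=\prod_A[A,S]$. For $a\in A$ write $a=\prod_Bc_B$ with $c_B\in[B,S]$. Then $ac_A^{-1}\in A\cap\prod_{B\ne A}B$, which commutes with $A$, so $ac_A^{-1}\in Z(A)$. Hence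 $A=[A,S]Z(A)$, and $A/[A,S]$ is an $s$-group; it is trivial as $A=O^s(A)$. If $S$ were trivial on $A/D_A$, then $[A,S]\le D_A<A$. So some $x\in S$ is nontrivial on $A/D_A$. Lemma 1(e), with $T$ the image of $A_1$ in $F^*$ (isomorphic to $A_1/D_A$), gives $\alpha_A(x)\neq1$. By (A4), $\alpha_A(M)\le\Xi$, which has prime order, so $\alpha_A(M)=\Xi$.

**Proof of (b).** Here we compute inside $K$, component by component. $K'=\prod A'=\prod D_A$ is a normal $s$-subgroup, and $K/K'$ is an $\ell$-group, so $K'=O_s(K)$. The element $\prod a_A$ centralizes $K$ if and only if all $a_A\in Z(A)$, and it centralizes $K'$ if and only if all $a_A\in C_A(D_A)$. By Lemma 1(a) both conditions say $a_A\in Z(D_A)$ for all $A$. So $C_K(K')=Z(K)=\prod Z(D_A)\le K'$, and this is $Z(K')$. If $d_A\in D_A$ and $\prod d_A\in Z(K')$, then each $d_A$ centralizes $D_A$, so $d_A\in Z(D_A)$. Hence $K'/Z(K')$ is the direct sum of the images of the $D_A$, which are $D_A/(D_A\cap Z(K'))=D_A/Z(D_A)=U_A$. The module $U_A$ is irreducible under $A$; and $A$ acts nontrivially on $U_A$ but trivially on $U_B$ for $B\ne A$,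 so the $U_A$ are pairwise non-isomorphic. The element $\prod a_B$ centralizes $\bigoplus_{B\neq A}U_B$ if and only if $a_B\in C_B(U_B)=D_B$ for all $B\ne A$. Finally $A$ is normal in $A\prod_{B\ne A}D_B$ with $s$-quotient, so $O^s$ of that group is contained in $A$; it contains $O^s(A)=A$.

**Proof of (c).** We recover $\mathcal A$ from $M$ alone. By (b) the $U_A$ are exactly the irreducible $K$-submodules of $K'/Z(K')$, and each $A$ is $O^s$ of the centralizer in $K$ of the sum of all irreducible submodules other than $U_A$. As $K$ is determined by $M$, so is $\mathcal A$. An automorphism of $M$ carries $\mathcal A$ to another set with (A1)–(A3), hence to itself. $\square$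

The proofs of (b) and (c) use only (A1)–(A3). In particular $\mathrm{Comp}(M)$ does not depend on $\theta$.

**Definition.** $\mathfrak F_\theta$ is the class of groups $W$ such that $O^{r'}(W)$ is $\theta$-admissible. $\mathfrak F_\theta^E$ is the class of those $W\in\mathfrak F_\theta$ such that all members of $\mathrm{Comp}(O^{r'}(W))$ are isomorphic to $E$.

## 6. Components of a normal subgroup

**Proposition 3.** If $W\in\mathfrak F_\theta$ (resp. $\mathfrak F_\theta^E$) and $N\trianglelefteq W$, then $N\in\mathfrak F_\theta$ (resp. $\mathfrak F_\theta^E$).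

**Step 1. Computing $O^r$.** We express $O^r(O^{r'}(N))$ through the components of $W$. Let $M=O^{r'}(W)$, $K=O^r(M)$, $N^*=O^{r'}(N)$, $S\in\mathrm{Syl}_r(M)$, $S_N\in\mathrm{Syl}_r(N^*)$. The subgroup $N^*$ is characteristic in $N$, hence normal in $W$; it is generated by $r$-elements, so $N^*\le M$ and $N^*\trianglelefteq M$. The $r'$-group $N^*\cap K$ is normal in $N^*$ with $r$-quotient, so $O^r(N^*)=N^*\cap K$. As $N^*=O^{r'}(N^*)=(N^*\cap K)S_N$, the first argument in the proof of Lemma 2(a) gives $N^*\cap K=[N^*\cap K,S_N]$. Hence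
$$N^*\cap K=[N^*\cap K,S_N]\le[K,S_N]\le N^*\cap K,$$
so $O^r(N^*)=[K,S_N]=\prod_A[A,S_N]$ over $A\in\mathrm{Comp}(M)$.

**Step 2. Each factor is $1$ or $A$.** This uses the index condition (A4). Let $A\in\mathrm{Comp}(M)$. If $S_N$ centralizes $A$, so does $N^*$, because $N^*$ is generated by the $N^*$-conjugates of $S_N$ and $C_M(A)\trianglelefteq M$. Otherwise, note that $|M:C_M(A)|=r\cdot|AC_M(A):C_M(A)|$ and the second factor is prime to $r$; so the Sylow $r$-subgroups of $M/C_M(A)$ have order $r$. The image of $S_N$ there is nontrivial, hence a Sylow $r$-subgroup, hence conjugate to the image of $S$ by some $g\in M$. The subgroup $[A,S_N]$ depends only on the image of $S_N$ in $M/C_M(A)$, so $[A,S_N]=[A,S^g]=[A,S]^g=A^g=A$. In particular $A\le N^*$.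

**Step 3. The conditions for $N^*$.** It remains to check (A1)–(A5). By Steps 1 and 2, $O^r(N^*)$ is the product of those $A\in\mathrm{Comp}(M)$ that are not centralized by $N^*$; these are normal in $N^*$, and (A1)–(A3) hold. Let $A$ be one of them. An $r$-element of $AC_M(A)$ lies in $C_M(A)$, as $AC_M(A)/C_M(A)$ is an $r'$-group. If $N^*$ were contained in $AC_M(A)$, it would centralize $A$, being generated by $r$-elements; so $N^*\not\le AC_M(A)$. As $A\le N^*$, Dedekind's law gives $N^*\cap AC_M(A)=AC_{N^*}(A)$. So $|N^*:AC_{N^*}(A)|$ divides $r$ and is not $1$, which is (A4). Condition (A5) is inherited by restriction. So $N^*$ is $\theta$-admissible, and $\mathrm{Comp}(N^*)\subseteq\mathrm{Comp}(M)$ gives the statement for $\mathfrak F_\theta^E$. $\square$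

## 7. Components of a normal product

**Proposition 4.** Let $W=N_1N_2$ with $N_1,N_2\trianglelefteq W$ both $\theta$-admissible. Then $W$ is $\theta$-admissible and $\mathrm{Comp}(W)=\mathrm{Comp}(N_1)\cup\mathrm{Comp}(N_2)$.

Let $K_i=O^r(N_i)\trianglelefteq W$, $\mathcal A_i=\mathrm{Comp}(N_i)$ and $C=K_1\cap K_2\trianglelefteq W$. The commutator $[K_1,N_2]$ lies in $K_1\cap N_2$, an $r'$-subgroup of $N_2$, hence in $K_2$. So
$$[K_1,N_2]\le C,\qquad[K_2,N_1]\le C.\tag{5}$$
By Lemma 2(c), $W$ permutes $\mathcal A_1$ and $\mathcal A_2$. The danger is that $N_2$ might permute the members of $\mathcal A_1$, or that the components of $N_1$ and $N_2$ might overlap without being equal. Put $\mathcal A_i^0=\{A\in\mathcal A_i:D_A\le C\}$. For $A\in\mathcal A_i\setminus\mathcal A_i^0$, Lemma 1(b) applied to $C\cap A\trianglelefteq A$ gives $C\cap A\le Z(A)$.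

**Step 1. Components not reaching $C$.** *If $A\in\mathcal A_1\setminus\mathcal A_1^0$, then $[A,C]=1$ and $[A,N_2]=1$, and symmetrically.* This step disposes of the components that have little to do with the other factor. Since $C\le N_1$ normalizes $A$ and $C$ is normal, $[A,C]\le A\cap C\le Z(A)$, so $[A,C]=1$ by (∗). Let $y\in N_2$. Suppose $A^y\ne A$. For $a\in A$ the element $a^{-1}a^y=[a,y]\in C$ centralizes $A$, and so does $a^y$, which lies in the member $A^y\neq A$ of $\mathcal A_1$. Hence $a\in Z(A)$ for all $a\in A$, which is false. So $A^y=A$, $[A,y]\le A\cap C\le Z(A)$ by (5), and $[A,y]=1$ by (∗).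

**Step 2. One module, two decompositions.** *Put $Z_0=Z(O_s(C))$ and $\bar U=O_s(C)/Z_0$. Then $Z_0\le Z(K_1)\cap Z(K_2)$. With $\bar U_A:=D_AZ_0/Z_0$, for $A\in\mathcal A_i^0$ we have $\bar U_A\cong U_A$ as $K_i$-modules, and*
$$\bar U=\bigoplus_{A\in\mathcal A_1^0}\bar U_A=\bigoplus_{B\in\mathcal A_2^0}\bar U_B.\tag{6}$$
This step produces a $W$-module on which the remaining components of both factors can be compared. Let $\Lambda_1=\prod_{A\in\mathcal A_1^0}D_A$. Each $D_A$ here is a normal $s$-subgroup of $N_1$ contained in $C$, so $\Lambda_1\le O_s(C)$. Also $O_s(C)\le O_s(K_1)=K_1'$. Let $\prod d_A\in O_s(C)$, with $d_A\in D_A$ and $A$ running over $\mathcal A_1$. For $A\in\mathcal A_1\setminus\mathcal A_1^0$ this element centralizes $A$ by Step 1, so $d_A\in Z(A)=Z(D_A)$. Thus $O_s(C)\le\Lambda_1Z(K_1)$, and Dedekind's law gives $O_s(C)=\Lambda_1(O_s(C)\cap Z(K_1))$.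

If $\lambda c\in Z_0$ with $\lambda\in\Lambda_1$ and $c\in O_s(C)\cap Z(K_1)$, then $\lambda$ centralizes $\Lambda_1$, so $\lambda\in Z(\Lambda_1)=\prod_{A\in\mathcal A_1^0}Z(D_A)\le Z(K_1)$. Hence $Z_0\le O_s(C)\cap Z(K_1)$, and the reverse inclusion is clear. So $Z_0=O_s(C)\cap Z(K_1)$ and $O_s(C)=\Lambda_1Z_0$. Moreover $\Lambda_1\cap Z_0=Z(\Lambda_1)$: the elements of $Z_0$ centralize $\Lambda_1$, and $Z(\Lambda_1)\le O_s(C)\cap Z(K_1)=Z_0$. Hence $\bar U\cong\Lambda_1/Z(\Lambda_1)=\bigoplus_{A\in\mathcal A_1^0}U_A$ as $K_1$-modules, with $D_AZ_0/Z_0$ corresponding to $U_A$. By symmetry the same holds with index $2$.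

**Step 3. No permutation.** *Every $A\in\mathcal A_1\cup\mathcal A_2$ is normal in $W$.* For $A\in\mathcal A_1\setminus\mathcal A_1^0$ this follows from Step 1. By symmetry it remains to treat $A\in\mathcal A_1^0$. As $N_2$ is generated by $r$-elements, it suffices to show $A^y=A$ for every $r$-element $y\in N_2$. Suppose $A^y\neq A$. The $\langle y\rangle$-orbit of $A$ is contained in $\mathcal A_1^0$, as $C\trianglelefteq W$. Its length is a power of $r$ greater than $1$, hence at least $3$, so $A,A^y,A^{y^{-1}}$ are distinct.

We use this to show that $C$ separates $\bar U_A$ from the other summands. For $a\in A$ and $y'\in\{y,y^{-1}\}$ we have $a^{-1}a^{y'}\in C$ by (5). This element acts on $\bar U_A$ as $a^{-1}$, because $a^{y'}$ lies in a member of $\mathcal A_1$ different from $A$. So $C$ is irreducible on $\bar U_A$. Let $A^\sharp\in\mathcal A_1^0\setminus\{A\}$, and choose $y'\in\{y,y^{-1}\}$ with $A^{y'}\neq A^\sharp$; here we need that the two conjugates are distinct. For $a\in A\setminus D_A$ the element $a^{-1}a^{y'}\in C$ is trivial on $\bar U_{A^\sharp}$, since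 neither $A$ nor $A^{y'}$ equals $A^\sharp$. It is nontrivial on $\bar U_A$, since $C_A(U_A)=D_A$. So $\bar U_{A^\sharp}\not\cong\bar U_A$ as $C$-modules. Both have dimension $2r$ over $\mathbb F_s$ and $\bar U_A$ is irreducible, so $\bar U_{A^\sharp}$ has no $C$-constituent isomorphic to $\bar U_A$.

Next, $O_s(C)=C\cap K_1'$: we saw $O_s(C)\le K_1'$, and $C\cap K_1'$ is a normal $s$-subgroup of $C$. So $C/O_s(C)$ embeds in the $\ell$-group $K_1/K_1'$. Since $\bar U$ is abelian, $O_s(C)$ acts trivially on it, and $\bar U$ is a completely reducible $C$-module by Maschke's theorem. Therefore $\bar U_A$ is a full homogeneous component of the $C$-module $\bar U$. This component is the direct sum of its intersections with the $C$-submodules $\bar U_B$, $B\in\mathcal A_2^0$, of (6). As $\bar U_A$ is irreducible, $\bar U_A\le\bar U_B$ for some $B$, and $\bar U_A=\bar U_B$ by dimension. But $y\in N_2$ normalizes $B$, so $\bar U_A^{\,y}=\bar U_B^{\,y}=\bar U_B=\bar U_A$, whereas $\bar U_A^{\,y}=\bar U_{A^y}\ne\bar U_A$. This is a contradiction.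

**Step 4. Overlapping components coincide.** *$\mathcal A_1^0=\mathcal A_2^0=\mathcal A_1\cap\mathcal A_2$.* If $A\in\mathcal A_1\cap\mathcal A_2$, then $A\le C$; so $\mathcal A_1\cap\mathcal A_2\subseteq\mathcal A_1^0\cap\mathcal A_2^0$. Now let $A\in\mathcal A_1^0$. We find $B\in\mathcal A_2^0$ with the same subgroup $D$, then show $B\le K_1$, then $B=A$.

*The same $D$.* By Step 3, $\bar U_A$ is $W$-invariant, so it is a $K_2$-submodule of $\bigoplus_{B\in\mathcal A_2^0}\bar U_B$, whose summands are irreducible and pairwise non-isomorphic. So it is a sum of some of them, and by dimension $\bar U_A=\bar U_B$ for a unique $B\in\mathcal A_2^0$. Thus $D_AZ_0=D_BZ_0$. The group $B\le K_2$ centralizes $Z_0$, the subgroups $D_A,D_B$ are normal in $W$ (Step 3), and $Z_0$ is central in $O_s(C)$; so $[dz_0,b]=[d,b]^{z_0}[z_0,b]=[d,b]$ for $d\in D_A\cup D_B$, $z_0\in Z_0$, $b\in B$. With Lemma 1(a),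
$$D_B=[D_B,B]=[D_BZ_0,B]=[D_AZ_0,B]=[D_A,B]\le D_A.$$
By orders $D_A=D_B=:D$.

*$B\le K_1$.* Apply Lemma 1(c) to $W$ acting on $A$ by $a\mapsto waw^{-1}$. The image $\bar B$ of $B$ in $GL(D/Z(D))$ is isomorphic to $B/D$, because $C_B(D/Z(D))=D$ by Lemma 1(a) for $B$. So $\bar B$ is an $\ell$-subgroup of $\Gamma L_1(F)=F^*\rtimes C_{2r}$, and $\ell\nmid2r$ gives $\bar B\le F^*$. By Lemma 2(a) there is an $r$-element $x\in N_1$ which is nontrivial on $A/D$. By Lemma 1(e), $[\bar B,x]=\bar B$. Since $B\trianglelefteq W$ and the kernel of $B\to\bar B$ is $D$, this means $B=[B,x]D$. By (5) and $D=D_A\le C$ we get $B\le C\le K_1$.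

*$B=A$.* Let $A^\sharp\in\mathcal A_1\setminus\{A\}$. If $A^\sharp\in\mathcal A_1^0$, then $\bar U_{A^\sharp}=\bar U_{B^\sharp}$ with $B^\sharp\in\mathcal A_2^0$ as above, and $B^\sharp\neq B$ because $\bar U_{A^\sharp}\neq\bar U_A=\bar U_B$. So $B$ centralizes $\bar U_{B^\sharp}=\bar U_{A^\sharp}\cong U_{A^\sharp}$, an isomorphism of $K_1$-modules with $B\le K_1$. If $A^\sharp\notin\mathcal A_1^0$, then $B\le N_2$ centralizes $A^\sharp$ by Step 1. So $B$ centralizes all $U_{A^\sharp}$ with $A^\sharp\ne A$. By Lemma 2(b), $B\le A\prod_{A^\sharp\neq A}D_{A^\sharp}$, and taking $O^s$ gives $B=O^s(B)\le A$. Now interchange the roles of $(N_1,A)$ and $(N_2,B)$. We have $B\in\mathcal A_2^0$, and $A$ is the unique member of $\mathcal A_1^0$ with $\bar U_A=\bar U_B$, so the same argument gives $A\le B$. So $A=B\in\mathcal A_2$. Hence $\mathcal A_1^0\subseteq\mathcal A_1\cap\mathcal A_2$, and by symmetry $\mathcal A_2^0\subseteq\mathcal A_1\cap\mathcal A_2$.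

**Step 5. (A1)–(A3) and (A5) for $W$.** We verify the conditions with $\mathcal A=\mathcal A_1\cup\mathcal A_2$. The members are normal in $W$ by Step 3. If $A\in\mathcal A_1\setminus\mathcal A_2$, then $A\notin\mathcal A_1^0$ by Step 4, so $N_2$ centralizes $A$ by Step 1; similarly with indices interchanged. So a member of $\mathcal A_1\setminus\mathcal A_2$ commutes with every member of $\mathcal A_2$, a member of $\mathcal A_2\setminus\mathcal A_1$ commutes with every member of $\mathcal A_1$, and in all other cases two distinct members lie in one $\mathcal A_i$ and commute by (A2). By (4), $O^{r'}(W)=N_1N_2=W$ and $O^r(W)=K_1K_2=\prod_{A\in\mathcal A}A$. This gives (A1)–(A3).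

For (A5), let $A\in\mathcal A$. On each $N_i$ we have $\alpha_A(N_i)\le\Xi$ and $\beta_A=\theta\circ\alpha_A$: if $A\in\mathcal A_i$ this is (A4) and (A5) for $N_i$, and otherwise $N_i$ centralizes $A$ and both maps are trivial. Since $\alpha_A$ and $\beta_A$ are homomorphisms on $W=N_1N_2$, the same holds on $W$.

**Step 6. (A4) for $W$.** Here (A5) removes the scalar of Section 3. Let $A\in\mathcal A_1\setminus\mathcal A_2$. Then $N_2\le C_W(A)$, so $W=N_1C_W(A)$. Using $A\le N_1$ and Dedekind's law, $W/AC_W(A)\cong N_1/AC_{N_1}(A)$ has order $r$. The case $\mathcal A_2\setminus\mathcal A_1$ is symmetric.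

Let $A\in\mathcal A_1\cap\mathcal A_2$. Then $W/AC_W(A)$ is the product of two normal subgroups isomorphic to $N_i/AC_{N_i}(A)$, of order $r$. So its order is $r$ or $r^2$. Suppose it is $r^2$. As $AC_W(A)/C_W(A)$ is an $r'$-group, a Sylow $r$-subgroup $R$ of $W/C_W(A)\le\mathrm{Aut}(A)$ (acting by $a\mapsto waw^{-1}$) has order $r^2$. By Lemma 1(d), $R$ acts faithfully on $U_A$; by Lemma 1(c), $R$ embeds in $\Gamma L_1(F)$. The $r$-group $R/(R\cap F^*)$ embeds in $C_{2r}$, so $|R\cap F^*|\ge r$ and $R\cap F^*$ contains an element $\rho$ of order $r$. Since $r\mid s-1$, the unique subgroup of order $r$ of the cyclic group $F^*$ lies in $\mathbb F_s^*$. So $\rho$ acts on $U_A$ as a scalar $\varepsilon\in\mathbb F_s^*$ of order $r$.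

The homomorphisms $\alpha_A,\beta_A$ factor through $W/C_W(A)$. As $\rho$ commutes with the image of $A_1$ in $GL(U_A)$, which is isomorphic to $A_1/D_A$, we have $\alpha_A(\rho)=1$. Commutators of elements of $D_A$ depend bilinearly on their images in $U_A$, so $\rho$ raises them to the power $\varepsilon^2$, and they generate $Z(A)$. Hence $\beta_A(\rho)=\varepsilon^2\neq1$, as $r$ is odd. But (A5) gives $\beta_A(\rho)=\theta(\alpha_A(\rho))=\theta(1)=1$, a contradiction. $\square$

**Corollary 5.** $\mathfrak F_\theta$ and $\mathfrak F_\theta^E$ are Fitting classes.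

**Proof.** They are closed under isomorphisms and contain the trivial group. Closure under normal subgroups is Proposition 3. If $W=N_1N_2$ with $N_i\trianglelefteq W$ in the class, then the $O^{r'}(N_i)$ are normal in $W$ and $O^{r'}(W)=O^{r'}(N_1)O^{r'}(N_2)$ by (4). Proposition 4 shows that this group is $\theta$-admissible, with components those of the two factors. $\square$

## 8. Two couplings and the failure of the modular law

We now prove Theorem 1. Let $\kappa=s^2\bmod\ell$, an element of order $r$, so $\Xi=\langle\kappa\rangle$. Let $\theta_0:\Xi\to\mathbb F_s^*$ be trivial and let $\theta_1$ be the homomorphism with $\theta_1(\kappa)=\omega^2$; it is injective because $\omega^2$ has order $r$. In the example, $\kappa=4$, $\Xi=\{1,2,4\}\le\mathbb F_7^*$ and $\theta_1(4)=11\in\mathbb F_{19}^*$. Put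
$$\mathfrak F=\mathfrak F_{\theta_0},\qquad\mathfrak X=\mathfrak F_{\theta_0}^E\subseteq\mathfrak F,\qquad\mathfrak Y=\mathfrak F_{\theta_1},\qquad G=L\langle t\rangle.$$
By Corollary 5 these are Fitting classes. We check the list (3).

**Step 1. $\mathfrak Y\cap\mathfrak F\subseteq\mathfrak X$.** Two different couplings cannot hold on the same component. Let $W\in\mathfrak Y\cap\mathfrak F$ and $M=O^{r'}(W)$. By the remark after Lemma 2, the set $\mathrm{Comp}(M)$ is the same for $\theta_0$ and for $\theta_1$. If $A\in\mathrm{Comp}(M)$, then $\theta_1\circ\alpha_A=\beta_A=\theta_0\circ\alpha_A=1$, so $\alpha_A=1$ by injectivity of $\theta_1$, contradicting $\alpha_A(M)=\Xi$ (Lemma 2(a)). So $\mathrm{Comp}(M)=\emptyset$ and $W\in\mathfrak X$. Hence $\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)=\mathfrak X$.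

**Step 2. Membership.** We show that the basic groups are admissible. Let $A\in\{L,E\}$, $x\in\{t,tz\}$ (an element of order $r$) and $M=A\langle x\rangle\le H$. For $c\in C_2$ we have $xcx^{-1}=c^{s^2}$, and $\ell\nmid s^2-1$, so $[C_i,x]=C_i$ for $i=1,2$. The subgroup $[A,x]$ is normal in $\langle A,x\rangle=M$. It contains $C_1$ (resp. $C_2$), hence $[\mathbf D,C_1]$. As $c-1$ is invertible on $U$ for $1\ne c\in C_1$, $[\mathbf D,C_1]\Phi(\mathbf D)=\mathbf D$, so $[\mathbf D,C_1]=\mathbf D$. Thus $[A,x]=A$. The normal subgroup $O^{r'}(M)$ contains $x$, hence $[A,x]=A$, so $O^{r'}(M)=M$. As $A$ is a normal $r'$-subgroup of index $r$, $O^r(M)=A$. So (A1)–(A3) hold with $\mathcal A=\{A\}$. Since $x$ acts nontrivially on the abelian group $A/\mathbf D$, while $AC_M(A)$ acts trivially, $AC_M(A)\ne M$, and $|M:AC_M(A)|=r$. Finally $\alpha_A(x)=\kappa$, $\beta_A(t)=1=\theta_0(\kappa)$ and $\beta_A(tz)=\omega^2=\theta_1(\kappa)$, while $\alpha_A,\beta_A$ are trivial on $A$; this is (A5). Hence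
$$E\langle t\rangle\in\mathfrak X,\qquad E\langle tz\rangle,\,L\langle tz\rangle\in\mathfrak Y,\qquad G=L\langle t\rangle\in\mathfrak F.$$

**Step 3. $G\notin\mathfrak X$.** We have $O^{r'}(G)=G$, and $\mathrm{Comp}(G)=\{L\}$ is unique by Lemma 2(c). As $L\not\cong E$, $G\notin\mathfrak X$.

**Step 4. $G\in\mathfrak X\vee\mathfrak Y$.** This is the detour (1), written out. $H=E\langle t\rangle\cdot E\langle tz\rangle$ is a product of normal subgroups from $\mathfrak X$ and $\mathfrak Y$, so $H\in\mathfrak X\vee\mathfrak Y$. As $L\langle z\rangle\trianglelefteq H$, $L\langle z\rangle\in\mathfrak X\vee\mathfrak Y$. As $L\langle tz\rangle\in\mathfrak Y$, the normal product $J=L\langle z\rangle\cdot L\langle tz\rangle$ is in $\mathfrak X\vee\mathfrak Y$, and so is $G\trianglelefteq J$.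

So $G\in(\mathfrak X\vee\mathfrak Y)\cap\mathfrak F$, but $G\notin\mathfrak X=\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)$, with $\mathfrak X\subseteq\mathfrak F$. The lattice is not modular, and Theorem 1 is proved. $\square$

## 9. Pentagons of Lockett classes inside $\mathfrak S_s\mathfrak S_\ell\mathfrak S_r$

The classes can be made small and well behaved. For a Fitting class $\mathfrak L$ let $G_{\mathfrak L}$ be the largest normal $\mathfrak L$-subgroup of $G$ (the product of all normal $\mathfrak L$-subgroups).

**Definition.** A Fitting class $\mathfrak L$ is a *Lockett class* if $(G_1\times G_2)_{\mathfrak L}=(G_1)_{\mathfrak L}\times(G_2)_{\mathfrak L}$ for all $G_1,G_2$.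

Equivalently, whenever $W\trianglelefteq G_1\times G_2$ and $W\in\mathfrak L$, the projections $\pi_j(W)$ are in $\mathfrak L$. Suppose the projection property holds and let $W=(G_1\times G_2)_{\mathfrak L}$. Then $\pi_j(W)\trianglelefteq G_j$ is in $\mathfrak L$, so $W\le(G_1)_{\mathfrak L}\times(G_2)_{\mathfrak L}$; the other inclusion is clear. Conversely, in a Lockett class $W\le(G_1)_{\mathfrak L}\times(G_2)_{\mathfrak L}$, so $\pi_j(W)$ is a normal subgroup of $(G_j)_{\mathfrak L}$ and lies in $\mathfrak L$. By the projection criterion, intersections of Lockett classes are Lockett classes, and every Fitting class closed under quotients is one, for instance $\mathfrak S_\pi$. For a feeling of what the property asks: the diagonal subgroup $N=V\langle t_1t_2\rangle$ of $S_3\times S_3$ from Section 2 projects onto $S_3$, so a Lockett class containing $N$ must contain $S_3$.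

A *pentagon* in a lattice is a set of five distinct elements $\{a,b,c,d,e\}$ with $a<b<c<e$, $a<d<e$, $b\vee d=c\vee d=e$ and $b\wedge d=c\wedge d=a$. Then $b\vee(d\wedge c)=b$ while $(b\vee d)\wedge c=c$, so a lattice with a pentagon is not modular.

**Theorem 2.** Let $r$ be any odd prime and $\ell$ any prime with $\ell\equiv1\pmod{2r}$. For infinitely many primes $s$, with $\mathfrak T=\mathfrak S_s\mathfrak S_\ell\mathfrak S_r$ (groups having a normal series with successive factors an $s$-group, an $\ell$-group, an $r$-group, from bottom to top), the following holds. For every Fitting class $\mathfrak B\supseteq\mathfrak T$ of soluble groups, the lattice of Fitting classes contained in $\mathfrak B$ contains a pentagon, so it is not modular. The classes $\mathfrak X\subset\mathfrak F$ and $\mathfrak Y$ violating the modular law can be taken to be Lockett classes contained in $\mathfrak T$. In particular the lattice of Lockett classes (join = smallest Lockett class containing both) is not modular either. For $(r,\ell)=(3,7)$ one may take $s=19$.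

**Step 1. The primes $s$.** We need infinitely many $s$ with (P). The unit group modulo $\ell^2$ is cyclic of order $\ell(\ell-1)$, which is divisible by $2r$, so it has an element $g$ of order $2r$. As $\ell\ne r$, the conditions $s\equiv g\pmod{\ell^2}$ and $s\equiv1\pmod r$ define one residue class of units modulo $r\ell^2$. By Dirichlet's theorem it contains infinitely many primes, and these satisfy (P). For $(3,7)$ the prime $19$ was checked in Section 1. Fix such an $s$.

**Step 2. Cutting down to $\mathfrak T$.** We show that $\mathfrak T$ is a Lockett class that contains all the groups used. A group $W$ is in $\mathfrak T$ if and only if $O^\ell(O^r(W))$ is an $s$-group. Indeed, let $1\le P\le Q\le W$ be a series as in the definition. Then $O^r(W)\le Q$, and $O^r(W)/(O^r(W)\cap P)$ is an $\ell$-group, so $O^\ell(O^r(W))\le P$. Conversely $1\le O^\ell(O^r(W))\le O^r(W)\le W$ is such a series. So $\mathfrak T$ is closed under subgroups and quotients. If $W=N_1N_2$ with normal $N_i\in\mathfrak T$, two applications of (4) give $O^\ell(O^r(W))=\prod_iO^\ell(O^r(N_i))$,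 a product of normal $s$-subgroups. So $\mathfrak T$ is a Fitting class closed under quotients, hence a Lockett class. The series $\mathbf D\le\mathbf DC_2\le H$ shows $H\in\mathfrak T$, so all subgroups $J,E\langle t\rangle,E\langle tz\rangle,L\langle z\rangle,L\langle tz\rangle,G$ are in $\mathfrak T$. Put
$$\mathfrak X_0=\mathfrak X\cap\mathfrak T,\qquad\mathfrak F_0=\mathfrak F\cap\mathfrak T,\qquad\mathfrak Y_0=\mathfrak Y\cap\mathfrak T.$$
Then $\mathfrak Y_0\cap\mathfrak F_0\subseteq\mathfrak X_0\subseteq\mathfrak F_0$ by Step 1 of Section 8. Moreover $E\langle t\rangle\in\mathfrak X_0$ and $E\langle tz\rangle,L\langle tz\rangle\in\mathfrak Y_0$, so $G\in\mathfrak X_0\vee\mathfrak Y_0$ by (1). Finally $G\in\mathfrak F_0$ and $G\notin\mathfrak X_0$. So $(\mathfrak X_0,\mathfrak F_0,\mathfrak Y_0)$ violates (2).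

**Step 3. The pentagon.** We turn the failure of (2) into five classes. Put $\mathfrak F_1=(\mathfrak X_0\vee\mathfrak Y_0)\cap\mathfrak F_0$. It contains $G$, so $\mathfrak X_0\subsetneq\mathfrak F_1\subseteq\mathfrak X_0\vee\mathfrak Y_0$ and $\mathfrak F_1\vee\mathfrak Y_0=\mathfrak X_0\vee\mathfrak Y_0$. Also
$$\mathfrak X_0\cap\mathfrak Y_0\subseteq\mathfrak F_1\cap\mathfrak Y_0\subseteq\mathfrak F_0\cap\mathfrak Y_0\subseteq\mathfrak X_0\cap\mathfrak Y_0,$$
so all of these are equal. It remains to see that $\mathfrak X_0\cap\mathfrak Y_0$, $\mathfrak X_0$, $\mathfrak F_1$, $\mathfrak Y_0$, $\mathfrak X_0\vee\mathfrak Y_0$ are distinct; for this it suffices that $\mathfrak Y_0$ is incomparable with $\mathfrak X_0$ and with $\mathfrak F_1$. If $\mathfrak Y_0\subseteq\mathfrak F_1$, then $\mathfrak Y_0=\mathfrak F_1\cap\mathfrak Y_0=\mathfrak X_0\cap\mathfrak Y_0\subseteq\mathfrak X_0$, so $\mathfrak F_1\subseteq\mathfrak X_0\vee\mathfrak Y_0=\mathfrak X_0$, which is false; this also excludes $\mathfrak Y_0\subseteq\mathfrak X_0$. If $\mathfrak X_0\subseteq\mathfrak Y_0$,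 then $\mathfrak X_0\vee\mathfrak Y_0=\mathfrak Y_0$, so $\mathfrak F_1=\mathfrak F_1\cap\mathfrak Y_0=\mathfrak X_0\cap\mathfrak Y_0\subseteq\mathfrak X_0$, again false; this also excludes $\mathfrak F_1\subseteq\mathfrak Y_0$. So the five classes form a pentagon. All of them are contained in $\mathfrak T\subseteq\mathfrak B$, and their joins are the same in the lattice of Fitting classes contained in $\mathfrak B$.

**Step 4. $\mathfrak F_\theta$ and $\mathfrak F_\theta^E$ are Lockett classes: each component lies over one factor.** We use the projection criterion. Let $W\trianglelefteq G_1\times G_2$ be in the class, $M=O^{r'}(W)\trianglelefteq G_1\times G_2$, $K=O^r(M)$, $M_j=M\cap G_j$. The goal of this step is: *every $A\in\mathrm{Comp}(M)$ is contained in $G_1$ or in $G_2$.*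

For $(g_1,g_2),(h_1,h_2)\in M$ we have $([g_1,h_1],1)=[(g_1,1),(h_1,h_2)]\in M_1$, as $M$ is normal in $G_1\times G_2$; likewise $(1,[g_2,h_2])\in M_2$. So $M'\le M_1M_2$. Let $A\in\mathrm{Comp}(M)$ and $S\in\mathrm{Syl}_r(M)$. By Lemma 2(a), $A=[A,S]\le M'\le M_1M_2$.

If $A\cap M_j\le Z(A)$ for $j=1,2$, then $[A,M_j]\le A\cap M_j\le Z(A)$, so $[A,M_j]=1$ by (∗). Then $A\le M_1M_2$ centralizes $A$, a contradiction. So by Lemma 1(b), $D_A\le M_j$ for some $j$, and $j$ is unique since $M_1\cap M_2=1$.

We claim $A\le G_j$. Say $j=1$. For $a=(a_1,a_2)\in A\le M_1M_2$ put $v=(1,a_2)\in M_2$. The map $a\mapsto v$ is a homomorphism whose kernel contains $D_A$, and $A/D_A$ is an $\ell$-group; so $v$ is an $\ell$-element, and $v\in K$. Let $B\in\mathrm{Comp}(M)$. If $D_B\le M_1$, then $v\in G_2$ centralizes $D_B$. If $D_B\le M_2$, then $B\ne A$, and $v$ acts on $D_B\le G_2$ as $a$ does, that is, trivially. So $v$ centralizes $\prod D_B=K'$, and by Lemma 2(b) $v\in C_K(K')=Z(K')$, an $s$-group. Hence $v=1$ and $A\le G_1$.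

**Step 5. The projections are in the class.** We verify admissibility of $\pi_1(M)$; the case of $\pi_2$ is the same. As $O^\pi$ commutes with homomorphisms, $O^{r'}(\pi_1(W))=\pi_1(M)=O^{r'}(\pi_1(M))$ and $O^r(\pi_1(M))=\pi_1(K)$. By Step 4, $\pi_1(K)$ is the product of those $A\in\mathrm{Comp}(M)$ with $A\le G_1$, since the others map to $1$. On these $A$ an element $(m_1,m_2)\in M$ acts as $m_1$ does. So they are normal in $\pi_1(M)$ and commute pairwise, which gives (A1)–(A3). Conditions (A4) and (A5) depend only on the group of automorphisms induced on $A$, which is the same for $M$ and for $\pi_1(M)$ (the index in (A4) is the index of the inner automorphisms in it); so they carry over. Thus $\pi_1(M)$ is $\theta$-admissible with $\mathrm{Comp}(\pi_1(M))\subseteq\mathrm{Comp}(M)$, and $\pi_1(W)$ is in the class. So $\mathfrak F_\theta$ and $\mathfrak F_\theta^E$ are Lockett classes. As $\mathfrak T$ is a Lockett class, so are the intersections $\mathfrak X_0,\mathfrak F_0,\mathfrak Y_0$.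

**Step 6. The lattice of Lockett classes.** Let $\vee_L$ be its join; its meet is the intersection. The class $\mathfrak X_0\vee_L\mathfrak Y_0$ is a Fitting class containing $\mathfrak X_0$ and $\mathfrak Y_0$, so $G\in\mathfrak X_0\vee\mathfrak Y_0\subseteq\mathfrak X_0\vee_L\mathfrak Y_0$ and $G\in(\mathfrak X_0\vee_L\mathfrak Y_0)\cap\mathfrak F_0$. On the other hand $\mathfrak Y_0\cap\mathfrak F_0\subseteq\mathfrak X_0$ gives $\mathfrak X_0\vee_L(\mathfrak Y_0\cap\mathfrak F_0)=\mathfrak X_0$, which does not contain $G$. So this lattice is not modular, and Theorem 2 is proved. $\square$
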